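# Nonatomic isomorphism-invariant measures on the space of $m$-generator groups

## 1. Metabelian quotients: only countably many points

Fix $m\ge 2$ and let $F=\mathbb F_m$ be the free group on $x_1,\dots,x_m$. We write $[g,h]=ghg^{-1}h^{-1}$, $G'=[G,G]$, $G''=(G')'$, and $\gamma_1(E)=E$, $\gamma_{i+1}(E)=[\gamma_i(E),E]$. Thus $\gamma_2(F')=F''$. A group $G$ is metabelian if $G''=1$.

Let $\mathcal G_m$ be the set of normal subgroups of $F$, a closed subset of $2^F$ with the product topology. It is compact and metrizable, and its topology is generated by the clopen sets $\{N: g\in N\}$, $g\in F$, and their complements. Every $m$-generator group is some $F/N$, so $\mathcal G_m$ is a space of $m$-generator groups. For instance, let $N_j$ be the kernel of $F\to(\mathbb Z/j)^m$. An element of $F'$ lies in every $N_j$, and an element outside $F'$ lies outside $N_j$ for all large $j$, so $N_j\to F'$: the groups $(\mathbb Z/j)^m$ converge to $\mathbb Z^m$.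

Put $N\cong M$ when $F/N\cong F/M$. By a result of Champetier, $\cong$ is a countable Borel equivalence relation on $\mathcal G_m$. In particular its classes are countable.

**Definition.** Let $\mu$ be a Borel probability measure on $\mathcal G_m$. It is *$\cong$-invariant* if $\mu(\theta(A))=\mu(A)$ for every Borel bijection $\theta:A\to B$ between Borel sets with $\theta(N)\cong N$ for all $N\in A$. It is *ergodic* if every Borel set that is a union of $\cong$-classes has measure $0$ or $1$. It is *nonatomic* if $\mu(\{N\})=0$ for every $N$.

The question, due to Ghys and recorded in "Superrigidity and Classification Problems", is whether a nonatomic $\cong$-invariant ergodic probability measure exists on $\mathcal G_m$.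

Two small examples show what the word "nonatomic" does. The class of $F'$ is a single point: if $F/N\cong\mathbb Z^m$, then $N\ge F'$, and the resulting surjection $F/F'\to F/N\cong\mathbb Z^m$ is a surjective endomorphism of $\mathbb Z^m$, hence injective, so $N=F'$. Thus the point mass at $F'$ is invariant and ergodic. On the other hand, the class of $N$ with $F/N\cong\mathbb Z$ is infinite, and it supports no invariant probability measure: the bijection $\{N\}\to\{M\}$ shows that $\mu(\{N\})=\mu(\{M\})$ whenever $N\cong M$. By the same argument, an invariant ergodic $\mu$ with an atom at $N$ gives measure $1$ to the (countable, invariant) class of $N$ and is uniform on it, so that class is finite. The question asks for the measures that are not of this kind.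

The easiest place to look is among metabelian groups. There the answer is no, already without invariance.

**Proposition 3.** A nonatomic probability measure on $\mathcal G_m$ gives measure $0$ to $\{N:\mathbb F_m/N\text{ metabelian}\}$.

*Proof.* Since $(F/N)''=F''N/N$, the group $F/N$ is metabelian iff $N\ge F''$, and such $N$ correspond to normal subgroups of $\Gamma=F/F''$. We show that each of these is the normal closure of a finite set. As $\Gamma$ is countable, there are then only countably many, and a nonatomic measure gives a countable set measure $0$.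

Let $A=F/F'\cong\mathbb Z^m$ and $M=\Gamma'=F'/F''$. Conjugation makes $M$ a $\mathbb Z[A]$-module, because $F'$ acts trivially on the abelian group $M$; its submodules are the subgroups of $M$ that are normal in $\Gamma$. It is generated by the classes of the $[x_i,x_j]$, because $F'$ is the normal closure of these. The ring $\mathbb Z[A]$, a Laurent polynomial ring in $m$ variables, is Noetherian, so $M$ is a Noetherian module. Let $K_1\le K_2\le\cdots$ be normal subgroups of $\Gamma$. The submodules $K_i\cap M$ stabilize, and so do the subgroups $K_iM/M$ of $A$. If $K\le L$ have $K\cap M=L\cap M$ and $KM=LM$, then $K=L$: any $l\in L$ is $l=kz$ with $k\in K$, $z\in M$, and $z=k^{-1}l\in L\cap M=K\cap M$. So the chain stabilizes. Thus $\Gamma$ satisfies the maximal condition on normal subgroups, and so every normal subgroup of $\Gamma$ is the normal closure of a finite set. $\square$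

What changes when $G''\ne1$? The countability came from the fact that a subgroup of $M$ must be a submodule over a Noetherian ring to be normal. Go one layer down: every subgroup $N$ with $[F'',F]\le N\le F''$ is normal in $F$, because $[N,F]\le[F'',F]\le N$. No module condition is left. The subgroups of index $p$ among these are the kernels of the nonzero homomorphisms from the abelian group $F''/[F'',F]$ to a group of order $p$. Such homomorphisms form a compact group, which has a Haar measure. This is where we shall look.

## 2. The statements, and why $\mathrm{Aut}(F)$-invariance is not enough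

Let $p$ be a prime and $k$ the field with $p$ elements.

**Theorem 1.** Let $m\ge2$ and let $p$ be a prime. There is a nonatomic $\cong$-invariant ergodic Borel probability measure on $\mathcal G_m$ concentrated on groups $G=\mathbb F_m/N$ for which $G''$ is central of order $p$. In particular these $G$ have derived length exactly $3$.

So the answer is yes for every $m\ge2$, and by Proposition 3 derived length $3$ cannot be lowered. There is also a stronger version. A countable Borel equivalence relation is *hyperfinite* if it is an increasing union of Borel equivalence relations $E_1\subseteq E_2\subseteq\cdots$ with finite classes, and *$\mu$-hyperfinite* if it is hyperfinite on some conull invariant Borel set. For example, eventual equality of $0$–$1$ sequences is hyperfinite: let $x\,E_i\,y$ mean $x_j=y_j$ for all $j\ge i$. We write $\mu\perp\mu'$ if some Borel set has $\mu$-measure $1$ and $\mu'$-measure $0$.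

**Theorem 2.** Let $m\ge 2$, let $p$ be an odd prime, and put $n=2(m-1)$. For every nonempty $\mathcal D\subseteq\{1,2,3,\dots\}$ there is a nonatomic $\cong$-invariant ergodic probability measure $\mu_{\mathcal D}$ on $\mathcal G_m$ such that:

* (a) $\mu_{\mathcal D}$ is concentrated on groups $G$ with $G'$ nilpotent of class exactly $n$ and $\gamma_n(G')$ central in $G$ of order $p$.
* (b) $\mu_{\mathcal D}\perp\mu_{\mathcal D'}$ if $\mathcal D\ne\mathcal D'$. So there are $2^{\aleph_0}$ pairwise singular such measures.
* (c) On a $\mu_{\mathcal D}$-conull $\cong$-invariant Borel set, $\cong$ is the orbit relation of a free $\mu_{\mathcal D}$-preserving action of $PGL_m(\mathbb Z)=GL_m(\mathbb Z)/\{\pm1\}$. Hence $\cong$ is not $\mu_{\mathcal D}$-hyperfinite.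

The plan suggested by Section 1 is to choose a random homomorphism $F''/[F'',F]\to k$ and take its kernel. The Haar measure is preserved by every automorphism of $F$, and $\alpha(N)\cong N$ for $\alpha\in\mathrm{Aut}(F)$. One may hope that this finishes the matter. It does not, since $N\cong M$ does not imply that some automorphism of $F$ carries $N$ to $M$.

Here is an example with $m=2$. Let $c=[x_1,x_2]$. The group $\mathrm{Aut}(\mathbb F_2)$ is generated by $x_1\mapsto x_1x_2$ (which fixes $c$), the swap of $x_1,x_2$ (which sends $c$ to $c^{-1}$), and $x_1\mapsto x_1^{-1}$ (which sends $c$ to $x_1^{-1}c^{-1}x_1$), the generator not mentioned being fixed. So every automorphism sends $c$ to a conjugate of $c^{\pm1}$, and the order of the image of $c$ in $F/N$ is the same for $N$ and $\alpha(N)$. Now map $\mathbb F_2$ to the alternating group $A_5$ in two ways, composing permutations from right to left.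

* $x_1\mapsto(1\,2\,3\,4\,5)$, $x_2\mapsto(1\,2\,3)$. The image has order divisible by $15$, and $A_5$ has no subgroup of order $15$ or $30$, so this is onto. Here $c\mapsto(2\,3\,4)(1\,3\,2)=(1\,4\,2)$, of order $3$.
* $x_1\mapsto(1\,2\,3\,4\,5)$, $x_2\mapsto(1\,2)(3\,4)$. Here $c\mapsto(2\,3)(4\,5)\cdot(1\,2)(3\,4)=(1\,3\,5\,4\,2)$, of order $5$. This is not a power of $(1\,2\,3\,4\,5)$, so the image has more than one Sylow $5$-subgroup, hence six, its order is divisible by $30$, and the map is onto.

The two kernels are $\cong$-equivalent but lie in different $\mathrm{Aut}(\mathbb F_2)$-orbits. So for our random kernels we must prove two things: a normal subgroup isomorphic (in the sense of $\cong$) to one in our family is again in the family, and the isomorphism acts on the family in a measure-preserving way, even if it does not come from $\mathrm{Aut}(F)$. Both will follow once the ambient layer $F''$ is seen to be recoverable from the abstract group $F/N$.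

## 3. Isomorphisms between quotients become linear maps

For Theorem 2 we need a layer deeper than $F''$, so fix $n\ge2$ and put $R=\gamma_n(F')$; for $n=2$ this is $F''$. A homomorphism from $F$ onto $G$ maps $R$ onto $\gamma_n(G')$. Hence $\gamma_n((F/N)')=RN/N$ for $N\in\mathcal G_m$, and $\eta(R)\le R$ for every endomorphism $\eta$ of $F$. Recall that $\gamma_n(E)$ is generated by the simple commutators $[f_1,[f_2,\dots,[f_{n-1},f_n]\dots]]$, $f_i\in E$.

A group is *Hopfian* if each of its surjective endomorphisms is injective; $\mathbb Z^m$ is an example. We use one textbook fact.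

**(F1) (Magnus–Witt).** For a free group $E$ of any rank there is a natural isomorphism $\gamma_i(E)/\gamma_{i+1}(E)\cong L_i(E^{ab})$. Here $E^{ab}=E/E'$, and $L_i(B)\subset B^{\otimes i}$ is the degree-$i$ part of the free Lie ring on the free abelian group $B$, inside the tensor ring. Group commutators correspond to Lie brackets $[u,v]=uv-vu$, and $L_2(B)=\Lambda^2B$.

We apply this to $E=F'$, which is free as a subgroup of a free group, with $E^{ab}=M$.

**Lemma 4.** For $n\ge2$, the group $F/\gamma_n(F')$ is Hopfian.

*Proof.* Let $n=2$ and let $\eta$ be a surjective endomorphism of $\Gamma=F/F''$. By the maximal condition proved in Section 1, $\ker\eta^i=\ker\eta^{i+1}$ for some $i$. If $\eta(x)=1$, write $x=\eta^i(y)$; then $\eta^{i+1}(y)=1$, so $x=\eta^i(y)=1$.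

Let $n$ be general and let $\eta$ be a surjective endomorphism of $G=F/\gamma_n(F')$. Since $G/G''=F/F''$, it induces a surjective endomorphism of $F/F''$, which is an automorphism by the case $n=2$, and which therefore restricts to an automorphism of $M=(F/F'')'$. As $F$ is free, $\eta$ is induced by an endomorphism of $F$, and this restricts to an endomorphism of the free group $F'$. By naturality in (F1), $\eta$ acts on $\gamma_i(F')/\gamma_{i+1}(F')\cong L_i(M)$, $2\le i<n$, by the map that the automorphism of $M$ induces, so bijectively. Let $x\in\ker\eta$. The image of $x$ in $F/F''$ is trivial, so $x\in\gamma_2(G')$. If $x\ne1$, there is $i$ with $2\le i<n$, $x\in\gamma_i(G')$, $x\notin\gamma_{i+1}(G')$, and then $\eta(x)\notin\gamma_{i+1}(G')$, a contradiction. $\square$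

**Definition.** An endomorphism $\eta$ of $F$ is *admissible* if it induces an automorphism of $F/R$. If this automorphism is $\alpha$, then $\eta$ is a *lift* of $\alpha$.

Since $F$ is free, each $\alpha\in\Lambda:=\mathrm{Aut}(F/R)$ has a lift. Automorphisms of $F$ are admissible. So is $x_1\mapsto x_1r$, $x_i\mapsto x_i$ $(i\ge2)$ for any $r\in R$; it is a lift of the identity. Lifts are far from unique, and the next lemma says that this does not matter on $R$.

**Lemma 5.** If an endomorphism $\zeta$ of $F$ satisfies $\zeta(g)\in gR$ for all $g\in F$, then $\zeta(r)\in r[R,F]$ for all $r\in R$.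

*Proof.* Compare the two homomorphisms $R\to F/[R,F]$ given by $\zeta$ and by the inclusion, on a generator $[f_1,[\dots,[f_{n-1},f_n]\dots]]$ with $f_i\in F'$. The first replaces each entry $f_i$ by $f_ir_i$ with $r_i\in R$. In $F/[R,F]$ the image of $R$ is central, and a commutator of two elements does not change when they are multiplied by central elements. Since $n\ge2$, every entry $f_i$ sits inside a commutator, so the value is unchanged. $\square$

**The linear action.** We now fix the data of the construction. Let $S$ be a subgroup with
$$[R,F]\,R^p\le S\le R,\qquad \eta(S)\le S\ \text{ for all admissible }\eta. \tag{1}$$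
Then $U=R/S$ is a $k$-vector space, with projection $\mathrm{pr}:R\to U$, and each admissible $\eta$ induces a linear map $\eta_*:U\to U$. Let $\eta$ lift $\alpha$ and $\eta'$ lift $\alpha^{-1}$. Then $\eta\eta'$ and $\eta'\eta$ induce the identity of $F/R$, so by Lemma 5 they move each $r\in R$ only within $r[R,F]\subseteq rS$. Hence $\eta_*\eta'_*=\eta'_*\eta_*=1$. Keeping $\eta'$ fixed, we see that $\eta_*=(\eta'_*)^{-1}$ is the same for all lifts of $\alpha$; call it $\alpha_*\in GL(U)$. As a product of lifts is a lift of the product, $\alpha\mapsto\alpha_*$ is a linear action of $\Lambda$ on $U$. The group $\Lambda$ is countable, because $F/R$ is finitely generated.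

Let $U^*=\mathrm{Hom}(U,k)$ with pointwise convergence, a compact metrizable group with Haar probability measure $\nu$. For $\varphi\in U^*$ put $N_\varphi=\ker(\varphi\circ\mathrm{pr})\le R$. It is normal in $F$, since $[N_\varphi,F]\le[R,F]\le S\le N_\varphi$. Let
$$X=\{N_\varphi:\varphi\ne0\}=\{N:S\le N\le R,\ |R:N|=p\}.$$

**Proposition 6.** (1) If $N=N_\varphi\in X$ and $M_1\in\mathcal G_m$, $M_1\cong N$, then $M_1\in X$. Moreover, for nonzero $\varphi,\varphi'$, we have $N_\varphi\cong N_{\varphi'}$ iff $\varphi'=\lambda\,\varphi\circ\alpha_*^{-1}$ for some $\alpha\in\Lambda$ and $\lambda\in k^*$.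

(2) If $U\ne0$ and every nonzero $u\in U$ has infinite $\Lambda$-orbit, then the push-forward $\mu$ of $\nu$ under $\varphi\mapsto N_\varphi$ is a nonatomic $\cong$-invariant ergodic probability measure with $\mu(X)=1$.

*Proof of (1).* Let $\theta:F/N\to F/M_1$ be an isomorphism.

**Step 1: $M_1\le R$.** This step locates $M_1$; it is here that the Hopf property enters. The isomorphism $\theta$ carries $\gamma_n((F/N)')=R/N$ onto $\gamma_n((F/M_1)')=RM_1/M_1$, so it induces $F/R\cong F/RM_1$. The composition $F/R\to F/RM_1\cong F/R$ of the natural projection with the inverse of this isomorphism is a surjective endomorphism, injective by Lemma 4. Its kernel is $RM_1/R$, so $M_1\le R$. Now $R/M_1=\theta(R/N)$ has order $p$, and it is central in $F/M_1$, because $R/N$ is central in $F/N$ by $[R,F]\le N$.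

**Step 2: $\theta$ acts linearly.** This step identifies $M_1$ by means of a lift of $\theta$. Choose $y_i$ with $\theta(x_iN)=y_iM_1$ and let $\eta(x_i)=y_i$, so that $\eta(g)M_1=\theta(gN)$ for all $g\in F$. As $\theta$ carries $R/N$ onto $R/M_1$, $\eta$ induces an automorphism $\alpha$ of $F/R$, so it is admissible. Let $\chi:R\to k$ be a homomorphism with kernel $M_1$; it kills $[R,F]$, because $R/M_1$ is central. For $r\in R$ we have $\chi(\eta(r))=0$ iff $\theta(rN)=1$ iff $r\in N$. So $\chi\circ\eta|_R$ and $\varphi\circ\mathrm{pr}$ are homomorphisms onto $k$ with the same kernel $N$, and $\chi\circ\eta|_R=\lambda\,\varphi\circ\mathrm{pr}$ with $\lambda\in k^*$. Let $\eta'$ lift $\alpha^{-1}$. By Lemma 5, $\eta\eta'(r)\in r[R,F]$, so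
$$\chi(r)=\chi(\eta\eta'(r))=\lambda\,\varphi(\mathrm{pr}(\eta'(r)))=\lambda\,\varphi(\alpha_*^{-1}\mathrm{pr}(r))\qquad(r\in R).$$
Hence $M_1=\ker\chi=N_{\varphi\circ\alpha_*^{-1}}\in X$. If $M_1=N_{\varphi'}$, then $\varphi'$ and $\varphi\circ\alpha_*^{-1}$ have the same kernel and so are proportional. This proves the first claim and "$\Rightarrow$".

**Step 3: the converse.** This step builds an isomorphism from a given $\alpha$. Let $\varphi'=\lambda\,\varphi\circ\alpha_*^{-1}$ and let $\eta$ lift $\alpha$. On $R$, $\varphi'\,\mathrm{pr}\,\eta=\varphi'\alpha_*\mathrm{pr}=\lambda\varphi\,\mathrm{pr}$. So $\eta(N_\varphi)\le N_{\varphi'}$, and $\eta$ induces a homomorphism $F/N_\varphi\to F/N_{\varphi'}$. On the quotients $F/R$ it is the automorphism $\alpha$. On the subgroups it is a map $R/N_\varphi\to R/N_{\varphi'}$ which is injective, by the same formula, and hence bijective, as both groups have order $p$. By the five lemma it is an isomorphism. $\square$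

## 4. Haar measure on $U^*$ and infinite orbits

*Proof of Proposition 6(2).*

**Step 1: $\mu$ is a nonatomic probability measure with $\mu(X)=1$.** This is the bookkeeping. $U$ contains an infinite orbit, so it is infinite; being a vector space over a finite field, it has infinite dimension. So $U^*$ is an infinite compact group, all points have the same $\nu$-measure, and that measure is $0$. The map $\varphi\mapsto N_\varphi$ is continuous: $\{\varphi:g\in N_\varphi\}=\{\varphi:\varphi(\mathrm{pr}(g))=0\}$ is clopen for $g\in R$, and the set is empty for $g\notin R$. So its image is compact, and $X$ is the image minus the single point $N_0=R$, which comes from $\varphi=0$ only. Hence $X$ is Borel and $\mu(X)=1-\nu(\{0\})=1$. Over a point of $X$ the fiber consists of $p-1$ proportional functionals, so $\mu$ is nonatomic.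

**Step 2: invariance.** The step reduces arbitrary partial bijections to countably many group elements. By Proposition 6(1), $X$ is $\cong$-invariant, and on $X$ the relation $\cong$ is the orbit relation of the action $\alpha N_\varphi=N_{\varphi\circ\alpha_*^{-1}}$ of $\Lambda$ (well defined, since $N_\varphi$ determines $\varphi$ up to a scalar). This is an action by homeomorphisms: if $\eta'$ lifts $\alpha^{-1}$, then for $g\in R$ we have $g\in\alpha N$ iff $\eta'(g)\in N$, so $\{N\in X:g\in\alpha N\}$ is clopen in $X$. The action preserves $\mu$, because $\varphi\mapsto\varphi\circ\alpha_*^{-1}$ is a continuous automorphism of $U^*$ and so preserves $\nu$.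

Let $\theta:B_1\to B_2$ be a Borel bijection between Borel sets with $\theta(N)\cong N$. Then $\theta(B_1\cap X)=B_2\cap X$. Enumerate $\Lambda=\{\alpha_1,\alpha_2,\dots\}$, with repetitions if necessary, and let $B_{1,i}$ be the Borel set of those $N\in B_1\cap X$ for which $i$ is least with $\theta(N)=\alpha_iN$. The $B_{1,i}$ partition $B_1\cap X$, and the sets $\theta(B_{1,i})=\alpha_iB_{1,i}$ partition $B_2\cap X$. So
$$\mu(B_2)=\sum_i\mu(\alpha_iB_{1,i})=\sum_i\mu(B_{1,i})=\mu(B_1).$$

**Step 3: ergodicity.** The step turns infinite orbits on $U$ into ergodicity by Fourier expansion. Let $B$ be a $\cong$-invariant Borel set and $f$ the indicator function of $\{\varphi:N_\varphi\in B\}$. By Proposition 6(1), $f(\varphi\circ\alpha_*)=f(\varphi)$ for all $\alpha\in\Lambda$ and $\varphi\ne0$. By Pontryagin duality the characters of $U^*$ are $\chi_u(\varphi)=e^{2\pi i\varphi(u)/p}$, $u\in U$, and they form an orthonormal basis of $L^2(\nu)$. Since $\chi_u(\varphi\circ\alpha_*)=\chi_{\alpha_*u}(\varphi)$, the expansion $f=\sum_uc_u\chi_u$ has $c_{\alpha_*u}=c_u$: the coefficients are constant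 on $\Lambda$-orbits. As $\sum|c_u|^2<\infty$ and the orbit of each $u\ne0$ is infinite, $c_u=0$ for $u\ne0$. So $f$ is almost everywhere constant and $\mu(B)\in\{0,1\}$. $\square$

It remains to find a subgroup $S$ as in (1) for which $U\neq 0$ and every nonzero vector has infinite orbit. For this we need coordinates on $R$.

## 5. Coordinates from Fox calculus

Write $A=F/F'$ multiplicatively, $g_A$ for the image of $g\in F$ in $A$, again $x_i$ for the image of $x_i$, and $a=\prod x_i^{a_i}$ for $a\in A$. The bar denotes the involution of $\mathbb Z[A]$ or $k[A]$ induced by $a\mapsto a^{-1}$. An endomorphism $\eta$ of $F$ induces $\eta_A$ on $A$ and on its group rings, and $\eta_A$ commutes with the bar.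

**(F2) (Fox–Magnus).** Let $I_F$ be the augmentation ideal of $\mathbb Z[F]$, a free left module on the $x_i-1$. Put $C_{\mathbb Z}=\mathbb Z[A]\otimes_{\mathbb Z[F]}I_F$ and $D(g)=1\otimes(g-1)$. Then $C_{\mathbb Z}$ is a free $\mathbb Z[A]$-module on $e_i=D(x_i)$, and from $gh-1=(g-1)+g(h-1)$ we get $D(gh)=D(g)+g_AD(h)$. On $F'$ the map $D$ is a homomorphism killing $F''$; it induces a $\mathbb Z[A]$-linear injection $M=F'/F''\to C_{\mathbb Z}$ whose image is the kernel of $\partial:C_{\mathbb Z}\to\mathbb Z[A]$, $e_i\mapsto x_i-1$. The image of $\partial$ is the augmentation ideal $I_A$.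

There is a picture for this. Take the Cayley graph of $A$ with vertex set $A$ and an edge $ae_i$ from $a$ to $ax_i$. Its cellular chain complex is $\partial:C_{\mathbb Z}\to\mathbb Z[A]$. A word for $g$ traces a path from $1$ to $g_A$, and $D(g)$ is the $1$-chain of this path: the path of $gh$ is the path of $g$ followed by the $g_A$-translate of the path of $h$. The graph is a covering of the rose with $m$ petals, with fundamental group $F'$, so its first homology is $F'/F''$; it has no $2$-cells, so that homology is $\ker\partial$.

Expanding with the product rule, and using $D(g^{-1})=-g_A^{-1}D(g)$,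
$$D([g,h])=(1-h_A)D(g)+(g_A-1)D(h), \tag{2}$$
$$D(hfh^{-1})=h_AD(f)\qquad(f\in F'). \tag{3}$$
For example, $D([x_1,x_2])=e_1+x_1e_2-x_2e_1-e_2$ is the boundary loop of the unit square. An endomorphism $\eta$ induces the $\eta_A$-semilinear map $\eta_C:C_{\mathbb Z}\to C_{\mathbb Z}$, $e_i\mapsto D(\eta(x_i))$, and
$$\eta_CD=D\eta,\qquad \partial\eta_C=\eta_A\partial,\qquad(\eta\eta')_C=\eta_C\eta'_C. \tag{4}$$
For the first identity, both sides satisfy $\delta(gh)=\delta(g)+\eta_A(g_A)\delta(h)$ and agree on the $x_i$. The second and third are checked on the $e_i$: $\partial D(\eta(x_i))=\eta(x_i)_A-1$, and $\eta_CD(\eta'(x_i))=D(\eta\eta'(x_i))$.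

**The space $Y$ and the map $\rho$.** For Theorem 1 we take $n=2$, $R=F''$, and construct $S$ as the kernel of an explicit homomorphism. Let $C=C_{\mathbb Z}\otimes k=\bigoplus_ik[A]e_i$ and let $Y=(\Lambda^2_kC)_A$ be the space of coinvariants of the diagonal action of $A$: the quotient of $\Lambda^2_kC$ by all $au\wedge av-u\wedge v$. For a feeling, $(\Lambda^2_kk[\mathbb Z])_{\mathbb Z}$, with $x$ a generator of $\mathbb Z$, has basis $1\wedge x^d$, $d\ge1$, since $x^i\wedge x^j=1\wedge x^{j-i}$ and $1\wedge x^{-d}=x^d\wedge1$. By (F1) with $i=2$ there is a homomorphism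
$$\rho:F''\to F''/[F'',F']\cong\Lambda^2M\to Y,\qquad\rho([f,g])=D(f)\wedge D(g)\quad(f,g\in F'). \tag{5}$$
We check (1) for $S=\ker\rho$. By (3) and the passage to coinvariants, $\rho(h[f,g]h^{-1})=h_AD(f)\wedge h_AD(g)=\rho([f,g])$ for $h\in F$, so $\rho$ is invariant under conjugation by $F$ and kills $[F'',F]$. It kills $p$-th powers, because $Y$ is a $k$-space. Each endomorphism $\eta$ of $F$ induces $\eta_Y(u\wedge v)=\eta_Cu\wedge\eta_Cv$ on $Y$, well defined because $\eta_C$ is $\eta_A$-semilinear, and $\eta_Y\rho=\rho\eta$ by (4) and (5). So $\eta(S)\le S$. We identify $U=F''/S$ with $\rho(F'')\subseteq Y$; then $\eta_*=\eta_Y|_U$ for admissible $\eta$.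

**$U\ne0$.** We need a way to detect nonzero vectors. The form $(\sum f_ie_i,\sum g_ie_i)\mapsto\bar f_1g_1-f_1\bar g_1$ on $C$ is $k$-bilinear, alternating, and $A$-invariant since $\bar aa=1$; so it induces a linear map $q_1:Y\to k[A]$. Let $c=[x_1,x_2]$, so $D(c)=(1-x_2)e_1+(x_1-1)e_2$, and put $v_a=D(c)\wedge aD(c)$ for $a\in A$. If $h_A=a$, then $v_a=\rho([c,hch^{-1}])\in U$, and
$$q_1(v_a)=(1-x_2)(1-x_2^{-1})(a-a^{-1}). \tag{6}$$
For $a\ne1$ we have $a\ne a^{-1}$, as $A$ is torsion-free, so $a-a^{-1}\ne0$ (also when $p=2$), and $k[A]$ is a domain. Hence $v_a\ne0$.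

**Lemma 7.** Let $T$ be a linear endomorphism of a $k$-vector space $V$, and let $V'\subseteq V$ be a subspace with $TV'\subseteq V'$. Suppose that the map induced by $T$ on $V/V'$ permutes the elements of some basis up to signs. If $w\in V$ and $\{T^iw:i\ge0\}$ is finite, then every basis element in the support of the image $\bar w$ of $w$ in $V/V'$ has a finite orbit under the induced permutation of the basis.

*Proof.* The induced map $\bar T$ is invertible and $\{\bar T^i\bar w:i\ge0\}$ is finite, so $\bar T^K\bar w=\bar w$ for some $K\ge1$. The permutation induced by $\bar T^K$ therefore preserves the finite support of $\bar w$, and every element of the support has a finite orbit. $\square$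

Every automorphism of $F$ is admissible. So for infinite orbits it suffices to show that a vector $w\in U$ with finite $\mathrm{Aut}(F)$-orbit is $0$.

## 6. Two generators: a permuted basis

Let $m=2$. The goal is a basis of $U$ permuted up to signs by suitable automorphisms. As a $\mathbb Z[A]$-module, $M$ is generated by the class of $c$. So $U$ is spanned by the elements $aD(c)\wedge bD(c)=v_{a^{-1}b}$. Moreover $v_1=0$, and $v_{a^{-1}}=D(c)\wedge a^{-1}D(c)=aD(c)\wedge D(c)=-v_a$. Let $Q$ be a set of representatives of $A\setminus\{1\}$ modulo inversion. Then $\{v_a\}_{a\in Q}$ spans $U$. It is a basis: if $\sum_{a\in Q}\lambda_av_a=0$, apply $q_1$ and cancel $(1-x_2)(1-x_2^{-1})$ in the domain $k[A]$ to get $\sum_{a\in Q}\lambda_a(a-a^{-1})=0$; the elements $a,a^{-1}$ ($a\in Q$) are distinct, so all $\lambda_a=0$.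

The automorphisms $\alpha:x_1\mapsto x_1x_2,\ x_2\mapsto x_2$ and $\beta:x_2\mapsto x_2x_1,\ x_1\mapsto x_1$ fix $c$:
$$[x_1x_2,x_2]=x_1x_2x_2x_2^{-1}x_1^{-1}x_2^{-1}=c,\qquad[x_1,x_2x_1]=x_1x_2x_1x_1^{-1}x_1^{-1}x_2^{-1}=c.$$
So they send $v_a$ to $v_{\alpha_A(a)}$ and $v_{\beta_A(a)}$, where
$$\alpha_A:(a_1,a_2)\mapsto(a_1,a_2+a_1),\qquad\beta_A:(a_1,a_2)\mapsto(a_1+a_2,a_2).$$
Let $w\in U$ have finite $\mathrm{Aut}(F)$-orbit. By Lemma 7 with $V'=0$, if $v_a$ is in the support of $w$, then $a$ has a finite orbit under $\alpha_A$, which forces $a_1=0$, and under $\beta_A$, which forces $a_2=0$. (A finite orbit modulo inversion is the same as a finite orbit.) This contradicts $a\ne1$. So $w=0$, and Proposition 6(2) gives the measure of Theorem 1 for $m=2$.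

What changes for $m\ge3$? Put $c_{ij}=[x_i,x_j]$. By (2), $D(c_{ij})=(1-x_j)e_i+(x_i-1)e_j$, and comparing coefficients of $e_1,e_2,e_3$ one finds
$$(1-x_3)D(c_{12})+(1-x_1)D(c_{23})+(1-x_2)D(c_{31})=0. \tag{7}$$
So the evident spanning set of $U$, the elements $aD(c_{ij})\wedge bD(c_{kl})$, is subject to linear relations: wedge (7) with any $aD(c_{ij})$. And it is no longer permuted. For $\sigma:x_1\mapsto x_1x_3$, other generators fixed, (2) gives $D(\sigma(c_{12}))=(1-x_2)(e_1+x_1e_3)+(x_1x_3-1)e_2=D(c_{12})+x_1D(c_{32})$. Both halves of the argument, the basis and the permutation, break at this point.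

## 7. Three or more generators: automorphisms triangular on $Y$

Let $m\ge3$. The way out is to work in the larger space $Y$. It has an obvious basis, and the automorphisms act on it triangularly, so that Lemma 7 can be applied to subquotients; this is why the lemma was stated with a $V'$.

**The basis of $Y$.** Up to signs, $\Lambda_k^2C$ has as basis the unordered pairs of distinct elements $ae_h$, $be_{h'}$. The group $A$ acts freely on these pairs: an element fixing both members is $1$, and an element interchanging them has square $1$, hence is $1$. So $Y$ has a basis with one element for each $A$-orbit of pairs, namely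

* $e_i\wedge ae_i$ with $a\ne1$, one from each pair $e_i\wedge a^{-1}e_i=-e_i\wedge ae_i$;
* $e_i\wedge ae_j$ with $i<j$ and $a\in A$.

For $h<i$ we also use $e_i\wedge ae_h=-e_h\wedge a^{-1}e_i$, again a basis element up to sign.

Let $w\in U$ have finite $\mathrm{Aut}(F)$-orbit.

**Step 1: $w$ has no terms $e_i\wedge ae_i$.** This step removes the diagonal terms. Fix $i$ and let $Y'$ be the span of all basis elements not of the form $e_i\wedge ae_i$; in other words, $Y'$ is spanned by wedges with at least one factor of index $\ne i$.

For $j\ne i$ choose $l\ne i,j$, which is possible because $m\ge3$, and let $\sigma:x_j\mapsto x_jx_l$, other generators fixed. Then $\sigma_C(e_j)=e_j+x_je_l$ and $\sigma_C(e_h)=e_h$ for $h\ne j$. A factor of index $\ne i$ is sent to a combination of factors of index $\ne i$, so $\sigma_YY'\subseteq Y'$. Also $\sigma_Y(e_i\wedge ae_i)=e_i\wedge\sigma_A(a)e_i$, so $\sigma_Y$ permutes the basis of $Y/Y'$ up to signs. Here $\sigma_A$ adds $a_j$ to the exponent $a_l$ and changes nothing else, so a finite orbit forces $a_j=0$. By Lemma 7, any $e_i\wedge ae_i$ in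 the support of $w$ has $a_j=0$ for all $j\ne i$.

Next fix $j\ne i$ and let $\tau:x_i\mapsto x_ix_j$, other generators fixed. Then $\tau_C(e_i)=e_i+x_ie_j$ and $\tau_C(e_h)=e_h$ for $h\ne i$. Factors of index $\ne i$ keep their index, so $\tau_YY'\subseteq Y'$, and
$$\tau_Y(e_i\wedge ae_i)=(e_i+x_ie_j)\wedge\tau_A(a)(e_i+x_ie_j)\equiv e_i\wedge\tau_A(a)e_i\pmod{Y'}.$$
As $\tau_A$ adds $a_i$ to $a_j$, Lemma 7 forces $a_i=0$. So $a=1$, a contradiction.

**Step 2: $w$ has no terms involving $e_i$.** This step removes everything else. Fix $i$ and $j\ne i$, and keep $\tau$. Let $Y_0\subset Y_1$ be the spans of the basis elements with no $e_i$, respectively at most one $e_i$. By Step 1, $w\in Y_1$. The quotient $Y_1/Y_0$ has, up to signs, the basis $e_i\wedge ae_h$ ($h\ne i$, $a\in A$). Since $\tau_C$ fixes $e_h$ for $h\ne i$, $\tau_Y$ maps $Y_0$ into $Y_0$, and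
$$\tau_Y(e_i\wedge ae_h)=(e_i+x_ie_j)\wedge\tau_A(a)e_h\equiv e_i\wedge\tau_A(a)e_h\pmod{Y_0},$$
so $\tau_Y$ maps $Y_1$ into $Y_1$. By Lemma 7 with $V=Y_1$, $V'=Y_0$, any such term in the support of $w$ has $a_i=0$.

Now let $\tau':x_i\mapsto x_jx_i$, other generators fixed. Then $\tau'_A=\tau_A$, but $\tau'_C(e_i)=e_j+x_je_i$, while $\tau'_C(e_h)=e_h$ for $h\ne i$. Again $Y_0$ and $Y_1$ are preserved, and modulo $Y_0$
$$e_i\wedge ae_h\mapsto x_je_i\wedge\tau'_A(a)e_h=e_i\wedge x_j^{-1}\tau'_A(a)e_h.$$
This keeps $a_i$ and changes $a_j$ to $a_j+a_i-1$. If $a_i=0$, then $a_j$ decreases by $1$ each time and the orbit is infinite. By Lemma 7 no such term occurs in $w$. So $w\in Y_0$. As $i$ was arbitrary, $w=0$.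

**Conclusion of the proof of Theorem 1.** For all $m\ge2$ we have $U\ne0$ and every nonzero vector of $U$ has an infinite orbit. Proposition 6(2) gives a nonatomic $\cong$-invariant ergodic probability measure concentrated on the $N$ with $S\le N\le F''$ and $|F'':N|=p$. For these, $G''=F''/N$ has order $p$ and is central in $G=F/N$, because $[F'',F]\le N$; so $G''\ne1=G'''$. $\blacksquare$

## 8. A determinant on $F'/F''$ and the map $\psi:\gamma_n(F')\to k[A]$

We turn to Theorem 2. For $m=2$ the module $M$ is free on $c$, and if $D(f)=uD(c)$ and $D(g)=vD(c)$, then the expression $\bar uv-u\bar v$ records $\rho([f,g])$; on it automorphisms act through $GL_2(\mathbb Z)$ alone. For larger $m$ elements of $M$ have no single coordinate, but $m-1$ of them together have a determinant. From now on $\kappa=m-1$, $n=2\kappa$, $p$ is odd, $R=\gamma_n(F')\le F''$, and $M$ is identified with $\ker\partial\subset C_{\mathbb Z}$.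

**Step 1: the determinant.** This step attaches a scalar in $\mathbb Z[A]$ to any $\kappa$ elements of $M$. Let $d:\Lambda^jC_{\mathbb Z}\to\Lambda^{j-1}C_{\mathbb Z}$ (exterior powers over $\mathbb Z[A]$) be the Koszul differential of $\partial$, that is, the antiderivation with $d=\partial$ on $C_{\mathbb Z}$. The sequence $x_1-1,\dots,x_m-1$ is regular: the quotient by the first $s$ elements is the Laurent polynomial ring over $\mathbb Z$ in the remaining variables, a domain in which the next element is neither zero nor a unit. So the Koszul complex is exact in positive degrees. Put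
$$\omega=d(e_1\wedge\dots\wedge e_m)\in\Lambda^\kappa C_{\mathbb Z}.$$
For $m=2$, $\omega=(x_1-1)e_2-(x_2-1)e_1=D([x_1,x_2])$. For $m=3$, $\omega=(x_1-1)e_2\wedge e_3-(x_2-1)e_1\wedge e_3+(x_3-1)e_1\wedge e_2$.

Let $z_1,\dots,z_\kappa\in M$. Since $\partial z_i=0$, $d(z_1\wedge\dots\wedge z_\kappa)=0$, so by exactness in degree $\kappa\ge1$ the product is in $d(\Lambda^mC_{\mathbb Z})=\mathbb Z[A]\,\omega$. Since $\omega\ne0$ lies in a free module over a domain,
$$z_1\wedge\dots\wedge z_\kappa=\det(z_1,\dots,z_\kappa)\,\omega$$
for a unique $\det(z_1,\dots,z_\kappa)\in\mathbb Z[A]$. It is $\mathbb Z[A]$-multilinear and alternating.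

**Step 2: equivariance.** This step shows that an admissible $\eta$ changes the determinant only by $\eta_A$ and a unit. Since $F''/R=(F/R)''$, $\eta$ induces an automorphism of $F/F''$; so it acts bijectively on $M$ and on $A$, hence on $I_A$. From the exact sequence $0\to M\to C_{\mathbb Z}\to I_A\to0$ and (4), $\eta_C$ is bijective. It is the composition of the coordinatewise bijection $\eta_A$ with the linear map $e_i\mapsto D(\eta(x_i))$. So the matrix $J$ of this linear map is invertible over $\mathbb Z[A]$, and $\det J=\pm b$ with $b\in A$, since the units of $\mathbb Z[\mathbb Z^m]$ are trivial. By $\partial\eta_C=\eta_A\partial$ and the antiderivation rule, the maps induced by $\eta_C$ on exterior powers commute with $d$. So $\eta_C(\omega)=d(\eta_Ce_1\wedge\dots\wedge\eta_Ce_m)=\det(J)\,\omega$, and applying $\eta_C$ to the definition of the determinant,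
$$\det(\eta z_1,\dots,\eta z_\kappa)=\pm b\,\eta_A(\det(z_1,\dots,z_\kappa)), \tag{8}$$
with sign and $b$ depending only on $\eta$.

**Step 3: the map $\psi$.** This step multiplies two determinants so that the units cancel. Define the additive map $\Phi:M^{\otimes n}\to k[A]$ by
$$\Phi(z_1\otimes\dots\otimes z_n)=\overline{\det(z_1,\dots,z_\kappa)}\,\det(z_{\kappa+1},\dots,z_n)\bmod p$$
and let
$$\psi:R\to R/\gamma_{n+1}(F')\cong L_n(M)\subset M^{\otimes n}\xrightarrow{\ \Phi\ }k[A],\qquad\mathcal U=\psi(R),$$
a $k$-subspace. It has three properties.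

First, for $a\in A$, $\Phi(az_1\otimes\dots\otimes az_n)=\bar a^\kappa a^\kappa\,\Phi(z_1\otimes\dots\otimes z_n)=\Phi(z_1\otimes\dots\otimes z_n)$. By naturality in (F1), conjugation by $h\in F$ acts on $L_n(M)$ as the diagonal action of $h_A$. So $\psi$ is invariant under conjugation and kills $[R,F]$; it kills $R^p$, as $k[A]$ is a $k$-space.

Second, for admissible $\eta$, (8) gives $\Phi(\eta z_1\otimes\dots\otimes\eta z_n)=(\pm1)^2\,\bar bb\,\eta_A\Phi(z_1\otimes\dots\otimes z_n)$, that is,
$$\psi\circ\eta=\eta_A\circ\psi\quad\text{on }R. \tag{9}$$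
Every element of $GL(A)=GL_m(\mathbb Z)$ is $\eta_A$ for some $\eta\in\mathrm{Aut}(F)$, so $\mathcal U$ is $GL_m(\mathbb Z)$-invariant.

Third, $\bar u=-u$ for $u\in\mathcal U$. Let $*$ be the reversal of words in the tensor ring. If $y^*=(-1)^{i-1}y$ and $z^*=(-1)^{j-1}z$ for Lie elements of degrees $i$, $j$, then $[y,z]^*=z^*y^*-y^*z^*=(-1)^{i+j-1}[y,z]$. So, by induction, reversal multiplies a Lie element of degree $n$ by $(-1)^{n-1}=-1$, as $n$ is even. On the other hand,
$$\Phi(z_n\otimes\dots\otimes z_1)=\overline{\det(z_n,\dots,z_{\kappa+1})}\,\det(z_\kappa,\dots,z_1)=\overline{\Phi(z_1\otimes\dots\otimes z_n)},$$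
because the two determinants acquire the same sign from reversing $\kappa$ entries.

## 9. Six-point elements of $\mathcal U$

To use $\mathcal U$ we need explicit elements with small support.

**Step 1: $q(g-\bar g)\in\mathcal U$ for all $g\in k[A]$, with $q$ below.** This step evaluates $\Phi$ on one well-chosen Lie element. Let
$$r_i=D([x_1,x_{i+1}])=(1-x_{i+1})e_1+(x_1-1)e_{i+1}\qquad(1\le i\le\kappa).$$
The coefficient of $e_2\wedge\dots\wedge e_m$ in $r_1\wedge\dots\wedge r_\kappa$ is $(x_1-1)^\kappa$, and in $\omega$ it is $x_1-1$. So
$$r:=\det(r_1,\dots,r_\kappa)=(x_1-1)^{\kappa-1},\qquad q:=r\bar r.$$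
For $g\in\mathbb Z[A]$ set $z_{2i-1}=z_{2i}=r_i$ for $i<\kappa$, $z_{n-1}=r_\kappa$, $z_n=gr_\kappa$, and $\ell=[z_1,[z_2,\dots,[z_{n-1},z_n]\dots]]\in L_n(M)$. Each bracket with $z_j$ puts $z_j$ at the left end of the word, or at the right end with a minus sign. So
$$\ell=\sum_{J\subseteq\{1,\dots,n-1\}}(-1)^{|J^c|}\,z_{J\uparrow}\,z_n\,z_{J^c\downarrow}, \tag{10}$$
where $J^c=\{1,\dots,n-1\}\setminus J$: first the letters of $J$ in increasing order, then $z_n$, then the letters of $J^c$ in decreasing order.

Say that $z_{2i-1}$ and $z_{2i}$ have *type* $i$. Letters of one type are proportional over $\mathbb Z[A]$ to the same $r_i$, so a word contributes to $\Phi$ only if its first $\kappa$ letters have distinct types. As each type occurs twice, the last $\kappa$ letters then have distinct types too. The letters $z_{n-1}$ and $z_n$ are always adjacent, because $n-1$ is the largest index, and they have the same type; so they occupy positions $\kappa$ and $\kappa+1$ in some order. Hence there are two kinds of contributing $J$, with $J'\subseteq\{1,\dots,n-2\}$ containing exactly one index of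 each type $i<\kappa$:

* $J=J'\cup\{n-1\}$, with $|J^c|=\kappa-1$ and $z_n$ in the second half;
* $J=J'$, with $|J^c|=\kappa$ and $z_n$ in the first half.

In both kinds the first half has types $1,\dots,\kappa$ in this order, and the second half has types $\kappa,\dots,1$. Let $\varepsilon$ be the sign of the reversal of $\kappa$ letters. A word of the first kind has $\Phi=\bar r\cdot\varepsilon gr$, and a word of the second kind has $\Phi=\bar g\bar r\cdot\varepsilon r$. There are $2^{\kappa-1}$ sets $J'$, so
$$\Phi(\ell)=(-1)^{\kappa-1}\varepsilon\,2^{\kappa-1}\,\bar rr\,(g-\bar g)=\pm2^{\kappa-1}q\,(g-\bar g).$$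
For $m=3$ one can see this directly. With $W=r_2\otimes gr_2-gr_2\otimes r_2$ we have $\ell=[r_1,[r_1,W]]=r_1r_1W-2r_1Wr_1+Wr_1r_1$. Only the middle term contributes, and it gives $-2\bar r(-gr)+2\bar g\bar r(-r)=2q(g-\bar g)$. As $p$ is odd, $2^{\kappa-1}$ is invertible in $k$, and since each element of $k[A]$ lifts to $\mathbb Z[A]$, $q(g-\bar g)\in\mathcal U$ for all $g\in k[A]$.

**Step 2: removing $q$.** This step trades $q$, whose support depends on $m$, for a three-term factor. Choose a power $P=p^e\ge\max(1,\kappa-1)$. In $k[A]$, $(x_1-1)^{\kappa-1}$ divides $(x_1-1)^P=x_1^P-1$, which divides $x_1^{tP}-1$ for $t\ge1$. Write $x_1^{tP}-1=(x_1-1)^{\kappa-1}h_t$. Then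
$$s_t:=(x_1^{tP}-1)(x_1^{-tP}-1)=q\,h_t\bar h_t.$$
Taking $g=h_t\bar h_tb$ in Step 1 gives $s_t(b-b^{-1})\in\mathcal U$ for all $b\in A$.

Now write $A$ additively as $\mathbb Z^m$, with standard basis $\epsilon_1,\dots,\epsilon_m$. For $b\notin\mathbb Z\epsilon_1$, the element $s_t(b-b^{-1})=(2-x_1^{tP}-x_1^{-tP})(b-b^{-1})$ has support exactly the six points $\pm b$, $\pm(b+tP\epsilon_1)$, $\pm(b-tP\epsilon_1)$. They are distinct because $2b\notin\mathbb Z\epsilon_1$, and their coefficients $\pm2,\pm1$ are nonzero because $p$ is odd. Take $b=d\epsilon_2$ and $t=dj$, and apply an element of $GL_m(\mathbb Z)$ sending $\epsilon_2$ to $v_0$ and $\epsilon_1$ to $w_0$.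

**Lemma 8.** If $v_0,w_0$ are part of a basis of $\mathbb Z^m$ and $d,j\ge1$, then $\mathcal U$ contains an element with support
$$T_j=\{\pm dv_0,\ \pm d(v_0+jPw_0),\ \pm d(v_0-jPw_0)\}.$$

All points of $T_j$ lie in $A_d:=\{a\in\mathbb Z^m\setminus0:\gcd(a)=d\}$, because $v_0\pm jPw_0$ is primitive. And $T_j\cap T_{j'}=\{\pm dv_0\}$ for $j\ne j'$, because $v_0,w_0$ are independent.

## 10. The measures $\mu_{\mathcal D}$ and their mutual singularity

**Construction.** The sets $A_d$ are $GL_m(\mathbb Z)$-invariant and partition $\mathbb Z^m\setminus0$. For nonempty $\mathcal D$ let $A_{\mathcal D}=\bigcup_{d\in\mathcal D}A_d$, let $\pi_{\mathcal D}:k[A]\to k[A_{\mathcal D}]$ be the coordinate projection, where $k[A_{\mathcal D}]$ consists of the elements supported in $A_{\mathcal D}$, and put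
$$\psi_{\mathcal D}=\pi_{\mathcal D}\psi,\qquad S_{\mathcal D}=\ker\psi_{\mathcal D},\qquad U_{\mathcal D}=\psi_{\mathcal D}(R)\cong R/S_{\mathcal D}.$$
Since $\pi_{\mathcal D}$ is $GL_m(\mathbb Z)$-equivariant, (9) gives $\psi_{\mathcal D}\circ\eta=\eta_A\circ\psi_{\mathcal D}$ for admissible $\eta$. So $S_{\mathcal D}$ satisfies (1), with $\eta_*=\eta_A|_{U_{\mathcal D}}$. As every element of $GL_m(\mathbb Z)$ occurs as some $\eta_A$, the $\Lambda$-orbits in $U_{\mathcal D}$ are the $GL_m(\mathbb Z)$-orbits.

We check the hypotheses of Proposition 6(2). The elements of Lemma 8 with $d\in\mathcal D$ are fixed by $\pi_{\mathcal D}$, so they lie in $U_{\mathcal D}$ and $U_{\mathcal D}\ne0$. Suppose $0\ne u\in U_{\mathcal D}$ had a finite $GL_m(\mathbb Z)$-orbit. Its stabilizer has finite index and permutes the finite set $\mathrm{supp}(u)\subset\mathbb Z^m\setminus0$. So some $y\in\mathbb Z^m\setminus0$ has a finite $GL_m(\mathbb Z)$-orbit. But with $d=\gcd(y)$ this orbit is $A_d$, because $GL_m(\mathbb Z)$ is transitive on primitive vectors, and $A_d$ is infinite for $m\ge2$. This is a contradiction.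 So Proposition 6(2) gives a nonatomic $\cong$-invariant ergodic $\mu_{\mathcal D}$, concentrated on the corresponding set $X_{\mathcal D}$.

**Proof of (a).** For $N\in X_{\mathcal D}$ and $G=F/N$, $\gamma_n(G')=R/N$ has order $p$ and is central in $G$, since $[R,F]\le N$. So $\gamma_n(G')\ne1=\gamma_{n+1}(G')$.

**Lemma 9.** If $W$ is an infinite-dimensional subspace of $U$, then $\mathrm{Ann}(W)=\{\varphi\in U^*:\varphi|_W=0\}$ is Haar-null.

*Proof.* Let $w_1,\dots,w_s\in W$ be independent. The subgroup $\{\varphi:\varphi(w_1)=\dots=\varphi(w_s)=0\}$ is closed, of index $p^s$, and so of measure $p^{-s}$. It contains $\mathrm{Ann}(W)$, and $s$ is arbitrary. $\square$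

**Proof of (b).** We separate the measures by a set that tests one element of $R$. Let $d$ belong to exactly one of the two sets, say $d\in\mathcal D'\setminus\mathcal D$. By Lemma 8 choose $0\ne u\in\mathcal U\cap k[A_d]$, and $h\in R$ with $\psi(h)=u$. Let
$$B=\{N\in\mathcal G_m:\eta(h)\in N\text{ for all }\eta\in\mathrm{Aut}(F)\},$$
a closed set. For $\eta\in\mathrm{Aut}(F)$ we have $\psi_{\mathcal D}(\eta(h))=\pi_{\mathcal D}(\eta_Au)=0$, since $\eta_Au$ is supported in $A_d$ and $d\notin\mathcal D$. So $\eta(h)\in S_{\mathcal D}\le N$ for all $N\in X_{\mathcal D}$, and $\mu_{\mathcal D}(B)=1$. On the other side $\psi_{\mathcal D'}(\eta(h))=\eta_Au$. The orbit of $u$ is infinite and $k$ is finite, so these elements span an infinite-dimensional subspace $W$ of $U_{\mathcal D'}$. Now $N_\varphi\in B$ means $\varphi\in\mathrm{Ann}(W)$, so $\mu_{\mathcal D'}(B)=0$ by Lemma 9. There are $2^{\aleph_0}$ nonempty sets $\mathcal D$, hence $2^{\aleph_0}$ pairwise singular measures.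

## 11. A free action of $PGL_m(\mathbb Z)$ and the failure of hyperfiniteness

It remains to prove (c).

**Step 1: the action.** This step identifies $\cong$ on $X_{\mathcal D}$. By Proposition 6(1), and since the maps $\alpha_*$ are exactly the actions of elements of $GL_m(\mathbb Z)$, the relation $\cong$ on $X_{\mathcal D}$ is the orbit relation of the action $gN_\varphi=N_{\varphi\circ g^{-1}}$ of $GL_m(\mathbb Z)$. The element $-1$ acts on $k[A]$ as the bar, hence on $U_{\mathcal D}$ as the scalar $-1$, by the third property in Section 8. Since $N_{-\varphi}=N_\varphi$, we have an action of $\Gamma=PGL_m(\mathbb Z)$. It preserves $\mu_{\mathcal D}$, by Step 2 in Section 4.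

**Step 2: essential freeness.** This step shows that almost no $N$ has a nontrivial stabilizer. Let $g\in GL_m(\mathbb Z)\setminus\{\pm1\}$. If $N_{\varphi\circ g}=N_\varphi$ with $\varphi\ne0$, then $\varphi\circ g=\lambda\varphi$ for some $\lambda\in k^*$, that is, $\varphi\in\mathrm{Ann}((g-\lambda)U_{\mathcal D})$. By Lemma 9 it suffices that each $(g-\lambda)U_{\mathcal D}$ is infinite-dimensional.

Suppose some $(g-\lambda)U_{\mathcal D}$ is finite-dimensional. Then all its elements are supported in one finite set $E\subset A$. Fix $d\in\mathcal D$ and let $v_0$ be any primitive vector with $v=dv_0\notin E$. Complete $v_0$ to a basis of $\mathbb Z^m$ and let $w_0$ be another member of it. For $j\ge1$ let $u_j\in\mathcal U\cap k[A_d]\subseteq U_{\mathcal D}$ be the element of Lemma 8 with support $T_j\ni v$. The coefficient of $gu_j$ at $v$ is $u_j(g^{-1}v)$, and $(g-\lambda)u_j$ vanishes at $v\notin E$, so $u_j(g^{-1}v)=\lambda u_j(v)\ne0$. Thus $g^{-1}v\in T_j$ for every $j$, so $g^{-1}v\in\bigcap_jT_j=\{\pm v\}$. Hence $g^{-1}v_0=\pm v_0$ for all but finitely many primitive $v_0$.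 Since every nonzero vector of $\mathbb Q^m$ is a multiple of a primitive one, $\mathbb Q^m$ is the union of the eigenspaces of $g$ for $1$ and $-1$, which are proper as $g\ne\pm1$, and finitely many lines, which are proper as $m\ge2$. But $\mathbb Q^m$ is not a finite union of proper subspaces. This contradiction shows that the action is essentially free.

The set of $N\in X_{\mathcal D}$ with nontrivial stabilizer in $\Gamma$ is a countable union of null sets, each relatively closed in $X_{\mathcal D}$, so it is Borel and null. It is $\cong$-invariant, because stabilizers along an orbit are conjugate. We discard it, and on the remaining conull $\cong$-invariant Borel set $\Gamma$ acts freely.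

**Step 3: $\Gamma$ is nonamenable.** This is the group-theoretic input for the last step. The matrices $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$ generate a free group of rank $2$ in $GL_2(\mathbb Z)$. It is torsion-free, so it does not contain $-1$ and embeds in $PGL_2(\mathbb Z)$. For $m\ge3$ put it in the upper left corner, with an identity block below; it again meets $\{\pm1\}$ trivially. So $\Gamma$ contains a nonabelian free group and is nonamenable.

**Step 4: $\cong$ is not $\mu_{\mathcal D}$-hyperfinite.** This step would turn hyperfiniteness into an invariant mean. Suppose that on a conull $\cong$-invariant Borel set, which we may take inside the free part, $\cong$ is an increasing union of Borel equivalence relations $E_i$ with finite classes. For $x$ in this set let $p_i^x\in\ell^1(\Gamma)$ be the uniform probability on $\{\gamma\in\Gamma:\gamma x\,E_i\,x\}$. This set contains $1$, and it is finite because the $E_i$-class of $x$ is finite and, by freeness, $\gamma\mapsto\gamma x$ is injective. The function $x\mapsto p_i^x(\gamma)$ is Borel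 for each $\gamma$. If $\delta x\,E_i\,x$, then
$$\{\gamma:\gamma\delta x\,E_i\,\delta x\}=\{\gamma:\gamma\delta x\,E_i\,x\}=\{\gamma:\gamma x\,E_i\,x\}\,\delta^{-1},$$
so $p_i^{\delta x}=p_i^x\cdot\delta^{-1}$, the right translate. Put $m_i=\int p_i^x\,d\mu_{\mathcal D}(x)$, a probability on $\Gamma$. By invariance of $\mu_{\mathcal D}$, also $m_i=\int p_i^{\delta x}\,d\mu_{\mathcal D}(x)$. Hence for every $\delta\in\Gamma$
$$\|m_i-m_i\cdot\delta^{-1}\|_1\le2\,\mu_{\mathcal D}\{x:\delta x\text{ and }x\text{ are not }E_i\text{-equivalent}\}\to0,$$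
because $\delta x\cong x$ and the $E_i$ increase to $\cong$. A weak-$*$ limit point of $(m_i)$ in $\ell^\infty(\Gamma)^*$ is then a right-invariant mean on $\Gamma$, so $\Gamma$ is amenable, contradicting Step 3. This proves (c) and completes the proof of Theorem 2. $\blacksquare$
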